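
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Groups for which $\mathrm{spli}\,G$ equals the generalized cohomological dimension}


\begin{abstract}
For a group $G$ let $\underline{\mathrm{cd}}\,G$ be Ikenaga's generalized cohomological dimension and let $\mathrm{spli}\,G$ be the supremum of the projective dimensions of the injective $\mathbb ZG$-modules. It is known that $\underline{\mathrm{cd}}\,G\le \mathrm{spli}\,G\le\underline{\mathrm{cd}}\,G+1$, and Dembegiotis and Talelli conjectured that the second inequality is always an equality. We disprove this: a finite-index torsion-free subgroup $G$ of a suitable right-angled Coxeter group has $\mathrm{spli}\,G=\underline{\mathrm{cd}}\,G=3$. The mechanism is that $G$ has cohomological dimension $3$ over $\mathbb Z$ but at most $2$ over every field. Among groups of finite virtual cohomological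 dimension the conjecture holds when $\underline{\mathrm{cd}}\le2$, and it fails for some group with $\underline{\mathrm{cd}}=n$ for every $n\ge3$.
\end{abstract}

\section{The question and the results}

Let $G$ be a discrete group. Modules are left modules, and a \emph{$G$-module} is a $\mathbb ZG$-module. Put
\begin{align*}
\underline{\mathrm{cd}}\,G&=\sup\{n:\mathrm{Ext}^n_{\mathbb ZG}(M,F)\ne0 \text{ for some $\mathbb Z$-free $G$-module $M$ and free $\mathbb ZG$-module $F$}\},\\
\mathrm{spli}\,G&=\sup\{n:\mathrm{Ext}^n_{\mathbb ZG}(I,-)\ne0\text{ for some injective $\mathbb ZG$-module $I$}\}.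
\end{align*}
The first is Ikenaga's generalized cohomological dimension; the second is the supremum of the projective dimensions of the injective $\mathbb ZG$-modules. Both lie in $\{0,1,2,\dots\}\cup\{\infty\}$, with $\infty+1=\infty$. It is known that for every group
\begin{equation}\label{eq:known}
\underline{\mathrm{cd}}\,G\ \le\ \mathrm{spli}\,G\ \le\ \underline{\mathrm{cd}}\,G+1 ,
\end{equation}
and that $\underline{\mathrm{cd}}\,G$ equals the Gorenstein cohomological dimension of $G$, that is, the Gorenstein projective dimension of the trivial module $\mathbb Z$ over $\mathbb ZG$. So, given $\underline{\mathrm{cd}}\,G$, there are at most two possible values for $\mathrm{spli}\,G$, and the question, posed in \cite{Source}, is whether it is always the larger one.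

\begin{conjecture}[Dembegiotis--Talelli]
For any group $G$, $\mathrm{spli}\,G=\underline{\mathrm{cd}}\,G+1$.
\end{conjecture}

The simplest cases suggest that the answer is yes. For the trivial group, $\underline{\mathrm{cd}}=0$, while the injective abelian group $\mathbb Q/\mathbb Z$ has projective dimension $1$. For the infinite cyclic group, $\underline{\mathrm{cd}}=1$ and $\mathrm{spli}=\mathrm{gldim}\,\mathbb Z[t,t^{-1}]=2$ (Lemma~\ref{lem:finitecd}). In both cases the extra $1$ comes from the ground ring $\mathbb Z$. For a commutative ring $k$, let $\mathrm{cd}_kG$ be the projective dimension of the trivial module $k$ over $kG$; then the trivial module $\mathbb F_p$ has projective dimension $1+\mathrm{cd}_{\mathbb F_p}G$ over $\mathbb ZG$ whenever $\mathrm{cd}_{\mathbb F_p}G$ is finite. One might expect $\mathbb Z$ to contribute its global dimension $1$ every time. It does not.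

\begin{theorem}\label{thm:A}
There is a right-angled Coxeter group $W$ with a torsion-free subgroup $G$ of finite index such that $\mathrm{cd}_kG\le2$ for every field $k$, while $H^3(G,\mathbb Z[1/2])\ne0$ for trivial coefficients. For this $G$,
\[
\mathrm{spli}\,G=\underline{\mathrm{cd}}\,G=\mathrm{cd}_{\mathbb Z}G=3 .
\]
Hence the conjecture is false.
\end{theorem}

The second theorem describes how far the failure extends. Here $\mathrm{gldim}$ is left global dimension, $H^*(\Gamma,-)=\mathrm{Ext}^*_{\mathbb Z\Gamma}(\mathbb Z,-)$, and $\mathrm{hd}_{\mathbb Q}\Gamma$ is the supremum of the $m$ with $H_m(\Gamma,U)\ne0$ for some $\mathbb Q\Gamma$-module $U$. The prime fields are $\mathbb Q$ and the fields $\mathbb F_p$.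

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[\textup{(1)}] For every $n\ge3$ there is a torsion-free group $\Gamma$ with $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma=\mathrm{cd}_{\mathbb Z}\Gamma=n$. The group $W$ of Theorem~\textup{\ref{thm:A}}, which has torsion, also satisfies $\mathrm{spli}\,W=\underline{\mathrm{cd}}\,W=3$.
\item[\textup{(2)}] If $\Gamma$ has finite virtual cohomological dimension and $\mathrm{vcd}\,\Gamma\le2$, then $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma+1$. So within groups of finite $\mathrm{vcd}$ the conjecture holds when $\underline{\mathrm{cd}}\le2$, and for each $n\ge3$ it fails for some group with $\underline{\mathrm{cd}}=n$.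
\item[\textup{(3)}] If $\mathrm{cd}_{\mathbb Z}\Gamma<\infty$, then $\mathrm{spli}\,\Gamma=\mathrm{gldim}\,\mathbb Z\Gamma$ and
\[
\max\Bigl\{\mathrm{cd}_{\mathbb Z}\Gamma,\ 1+\sup_p\mathrm{cd}_{\mathbb F_p}\Gamma,\ 1+\mathrm{hd}_{\mathbb Q}\Gamma\Bigr\}\ \le\ \mathrm{spli}\,\Gamma\ \le\ 1+\max_{k\ \text{prime field}}\mathrm{cd}_k\Gamma .
\]
Consequently, if $\mathrm{cd}_{\mathbb Q}\Gamma<\mathrm{cd}_{\mathbb Z}\Gamma$ or $\mathrm{hd}_{\mathbb Q}\Gamma=\mathrm{cd}_{\mathbb Q}\Gamma$, then $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma+1$ if and only if $\mathrm{cd}_k\Gamma=\mathrm{cd}_{\mathbb Z}\Gamma$ for some prime field $k$.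
\end{enumerate}
\end{theorem}

\paragraph{The idea.} Suppose $\mathrm{cd}_{\mathbb Z}G=n$ is finite. Section~\ref{sec:gldim} shows that $\mathrm{spli}\,G=\mathrm{gldim}\,\mathbb ZG$, and that every $\mathbb ZG$-module can be assembled from modules over prime fields at the cost of one extra dimension. Hence it suffices to find a group whose cohomological dimension is $n$ over $\mathbb Z$ but at most $n-1$ over every prime field.

For spaces the analogous requirement is a $2$-dimensional complex $L$ with $H^2(L;k)=0$ for every field $k$ but $H^2(L;\mathbb Z)\neq0$. A finite complex cannot do this: in the top degree $H^2(L;\mathbb Z)\otimes k\cong H^2(L;k)$, and a finitely generated abelian group that vanishes after tensoring with every $\mathbb F_p$ is zero. An infinite complex can. If $H_2(L;\mathbb Z)=0$ and $H_1(L;\mathbb Z)=\mathbb Q$, then $\mathbb Q$ contributes nothing to $H^2$ over any field, yet $H^2(L;\mathbb Z)=\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z)\neq0$. Section~\ref{sec:complex} makes this explicit as a system of linear equations that can be solved over every field but not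 over $\mathbb Z$. A right-angled Coxeter group built from $L$ then turns this behavior of $H^2(L)$ into the same behavior of group cohomology in degree $3$ (Sections~\ref{sec:coxeter} and~\ref{sec:cohomology}). Theorem~\ref{thm:B} is proved in Section~\ref{sec:range}.

As far as we recall, a group with these dimensions over $\mathbb Z$ and over fields was first exhibited by Dicks and Leary \cite{DL}. The proof below does not use their result.

\section{Projective dimension of injectives, and fields}\label{sec:gldim}

We use throughout the following standard fact. Let $k$ be a commutative ring, $M$ a $k\Gamma$-module that is free over $k$, and $N$ any $k\Gamma$-module. Then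
\begin{equation}\label{eq:hom}
\mathrm{Ext}^i_{k\Gamma}(M,N)\cong\mathrm{Ext}^i_{k\Gamma}(k,\mathrm{Hom}_k(M,N)),
\end{equation}
with $\Gamma$ acting on $\mathrm{Hom}_k(M,N)$ by $(\gamma f)(m)=\gamma f(\gamma^{-1}m)$. Indeed, if $P\to k$ is a projective resolution over $k\Gamma$, then $P\otimes_kM$ with the diagonal action is a projective resolution of $M$, because $k\Gamma\otimes_kM$ is isomorphic to the module induced from the free $k$-module $M$ and so is $k\Gamma$-free; moreover $\mathrm{Hom}_{k\Gamma}(P\otimes_kM,N)\cong\mathrm{Hom}_{k\Gamma}(P,\mathrm{Hom}_k(M,N))$. Also, tensoring a projective resolution of $\mathbb Z$ over $\mathbb Z\Gamma$ with $k$ gives one of $k$ over $k\Gamma$. Hence $\mathrm{Ext}^i_{k\Gamma}(k,N)\cong H^i(\Gamma,N)$ for $k\Gamma$-modules $N$, and $\mathrm{cd}_k\Gamma\le\mathrm{cd}_{\mathbb Z}\Gamma$.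

The first lemma replaces both invariants by familiar ones. It rests on two observations about top degrees. If $d=\mathrm{pd}\,M$, then $\mathrm{Ext}^d(M,-)$ is right exact, so it is nonzero on some free module. If $d$ is the global dimension, then a module of projective dimension $d$ forces every module containing it to have projective dimension $d$ as well.

\begin{lemma}\label{lem:finitecd}
Let $\mathrm{cd}_{\mathbb Z}\Gamma=n<\infty$. Then $\underline{\mathrm{cd}}\,\Gamma=n$ and $n\le\mathrm{spli}\,\Gamma=\mathrm{gldim}\,\mathbb Z\Gamma\le n+1$.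
\end{lemma}

\begin{proof}
Let $M$ be $\mathbb Z$-free. By \eqref{eq:hom}, $\mathrm{Ext}^i_{\mathbb Z\Gamma}(M,-)\cong H^i(\Gamma,\mathrm{Hom}_{\mathbb Z}(M,-))=0$ for $i>n$, so $\underline{\mathrm{cd}}\,\Gamma\le n$. Choose $A$ with $H^n(\Gamma,A)\ne0$ and a surjection $F\to A$ from a free module. Since $H^{n+1}(\Gamma,-)=0$, the map $H^n(\Gamma,F)\to H^n(\Gamma,A)$ is onto. So $\mathrm{Ext}^n_{\mathbb Z\Gamma}(\mathbb Z,F)\neq0$ and $\underline{\mathrm{cd}}\,\Gamma=n$.

For an arbitrary module $M$, take $0\to K\to F\to M\to0$ with $F$ free. Then $K$ is $\mathbb Z$-free, so $\mathrm{Ext}^{n+2}(M,-)\cong\mathrm{Ext}^{n+1}(K,-)=0$. Hence $d:=\mathrm{gldim}\,\mathbb Z\Gamma\le n+1$. Clearly $d\ge\mathrm{pd}_{\mathbb Z\Gamma}\mathbb Z=n$ and $\mathrm{spli}\,\Gamma\le d$. Finally, choose $M$ with $\mathrm{pd}\,M=d$ and embed it in an injective module $I$. Since $\mathrm{Ext}^{d+1}(I/M,-)=0$, the map $\mathrm{Ext}^d(I,-)\to\mathrm{Ext}^d(M,-)\neq0$ is onto. So $\mathrm{pd}\,I=d$, and $\mathrm{spli}\,\Gamma=d$.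
\end{proof}

\begin{lemma}\label{lem:fields}
If $\mathrm{cd}_k\Gamma\le m$ for every prime field $k$, then $\mathrm{gldim}\,\mathbb Z\Gamma\le m+1$.
\end{lemma}

\begin{proof}
Write $\mathrm{pd}$ for $\mathrm{pd}_{\mathbb Z\Gamma}$. We increase the generality of the module in four steps.

\emph{Modules over a prime field $k$.} Every module over $k$ is free, so \eqref{eq:hom} gives $\mathrm{gldim}\,k\Gamma\le m$. The abelian group $k$ has a free resolution of length $1$; inducing it up to $\Gamma$ gives $\mathrm{pd}\,k\Gamma\le1$. So projective $k\Gamma$-modules have $\mathrm{pd}\le1$, and by dimension shifting along a projective $k\Gamma$-resolution of length $m$ every $k\Gamma$-module has $\mathrm{pd}\le m+1$.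

\emph{Torsion modules.} If $T$ is torsion as an abelian group, then $T=\bigoplus_pT_p$ with $T_p=\bigcup_jT[p^j]$, and each $T[p^{j+1}]/T[p^j]$ is an $\mathbb F_p\Gamma$-module. By Auslander's lemma, the union of a chain $0=M_0\subseteq M_1\subseteq\cdots$ with $\mathrm{pd}(M_{j+1}/M_j)\le d$ for all $j$ has $\mathrm{pd}\le d$: the horseshoe lemma produces, inductively, compatible resolutions of the $M_j$, each a subcomplex of the next, whose successive quotients are chosen projective resolutions $Q^{(j)}$ of $M_{j+1}/M_j$ of length $d$; the union has terms $\bigoplus_jQ^{(j)}_i$. Hence $\mathrm{pd}\,T_p\le m+1$ for all $p$, and $\mathrm{pd}\,T\le m+1$.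

\emph{Torsion-free modules.} If $N$ is torsion-free as an abelian group, then $N\otimes\mathbb Q$ is a $\mathbb Q\Gamma$-module and $(N\otimes\mathbb Q)/N$ is torsion. The sequence $0\to N\to N\otimes\mathbb Q\to(N\otimes\mathbb Q)/N\to0$ gives
\[
\mathrm{pd}\,N\le\max\{\mathrm{pd}(N\otimes\mathbb Q),\ \mathrm{pd}((N\otimes\mathbb Q)/N)-1\}\le m+1 .
\]

\emph{All modules.} An arbitrary $M$ is an extension of the torsion-free module $M/T$ by its torsion submodule $T$.
\end{proof}

\begin{corollary}\label{cor:criterion}
If $\mathrm{cd}_{\mathbb Z}\Gamma=n$ is finite and $\mathrm{cd}_k\Gamma\le n-1$ for every prime field $k$, then $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma=n$.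
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:finitecd}, $\underline{\mathrm{cd}}\,\Gamma=n$ and $\mathrm{spli}\,\Gamma=\mathrm{gldim}\,\mathbb Z\Gamma\geq n$; by Lemma~\ref{lem:fields}, $\mathrm{gldim}\,\mathbb Z\Gamma\le n$.
\end{proof}

The rest of the proof of Theorem~\ref{thm:A} constructs a group satisfying this criterion with $n=3$.

\section{A complex with first homology $\mathbb Q$}\label{sec:complex}

Let $Y$ be the CW complex with one $0$-cell, $1$-cells $x_1,x_2,\dots$, and $2$-cells $r_1,r_2,\dots$, where $r_i$ is attached along $x_ix_{i+1}^{-(i+1)}$. Its cellular boundary maps are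
\[
\partial x_i=0,\qquad \partial r_i=x_i-(i+1)x_{i+1}.
\]
With coefficients in an abelian group $A$, a $2$-cochain is a sequence $(b_i)_{i\ge1}$ in $A$, and it is a coboundary if and only if the system
\begin{equation}\label{eq:system}
a_i-(i+1)a_{i+1}=b_i\qquad(i\ge1)
\end{equation}
has a solution $(a_i)_{i\ge1}$ in $A$. The system shows the whole phenomenon. Over $\mathbb Q$ one solves it upward: choose $a_1$, then $a_{i+1}=(a_i-b_i)/(i+1)$. Over $\mathbb F_p$ it breaks into finite blocks: whenever $p$ divides $i+1$ the equation reads $a_i=b_i$, and from each such index one solves downward until the previous one. (Every other field behaves in the same way, according to its characteristic.) Over $\mathbb Z$ neither method works: going upward requires divisions, and going downward never starts.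

\begin{lemma}\label{lem:Y}
\begin{enumerate}
\item[\textup{(i)}] $H_2(Y;k)=0$ for every commutative ring $k$.
\item[\textup{(ii)}] $H_1(Y;\mathbb Z)\cong\mathbb Q$.
\item[\textup{(iii)}] $H^2(Y;A)\cong\mathrm{Ext}_{\mathbb Z}(\mathbb Q,A)\ne0$ for $A=\mathbb Z$ and for $A=\mathbb Z[1/2]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $c=\sum c_ir_i$ be a cycle with coefficients in $k$. The coefficient of $x_1$ in $\partial c$ is $c_1$, and that of $x_i$ for $i\ge2$ is $c_i-i\,c_{i-1}$. So all $c_i$ vanish in turn.

(ii) The map $x_i\mapsto1/i!$ kills each $\partial r_i$ and induces a surjection from the cokernel of $\partial_2$ onto $\mathbb Q$. Modulo the image of $\partial_2$ every element equals an integer multiple $c\,x_N$ with $N$ large, and $c\,x_N\mapsto c/N!$. So the induced map is injective.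

(iii) By (i) and (ii) the cellular complex in degrees $2$ and $1$ is a free resolution of $\mathbb Q$. So $H^2(Y;A)\cong\mathrm{Ext}_{\mathbb Z}(\mathbb Q,A)$, and we must find $(b_i)$ for which \eqref{eq:system} has no solution. By induction on $N$, \eqref{eq:system} implies
\[
a_1=\sum_{i=1}^{N}i!\,b_i+(N+1)!\,a_{N+1}.
\]
Both choices of $A$ are contained in the ring $\mathbb Z_3$ of $3$-adic integers, where $(N+1)!\,a_{N+1}\to0$. So a solution forces $a_1=\sum_{i\ge1}i!\,b_i$ in $\mathbb Z_3$. For a sequence $\varepsilon=(\varepsilon_j)_{j\ge0}$ of zeros and ones, put $b_{3^j}=\varepsilon_j$ and $b_i=0$ for all other $i$; the sum becomes $s(\varepsilon)=\sum_j\varepsilon_j\,(3^j)!$. The $3$-adic valuation of $(3^j)!$ strictly increases with $j$. So if $\varepsilon\ne\varepsilon'$ first differ at $j$, then $s(\varepsilon)-s(\varepsilon')$ has the valuation of $(3^j)!$ and is nonzero. Thus the $s(\varepsilon)$ take uncountably many values, while $A$ is countable. For some $\varepsilon$ the required $a_1$ does not lie in $A$.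
\end{proof}

To build a Coxeter group we need a simplicial model. By \cite[Theorem 2C.5]{Hatcher}, $Y$ is homotopy equivalent to a $2$-dimensional simplicial complex $X$. Let $L$ be the barycentric subdivision of $X$: its vertex set $V$ is the set of nonempty simplices of $X$, and its nonempty simplices are the finite nonempty chains in $V$ for inclusion. The proofs below use only the following properties.

\begin{itemize}
\item[(L1)] $L$ is connected of dimension $2$, $H_2(L;k)=0$ for every commutative ring $k$, and $H^2(L;\mathbb Z[1/2])\ne0$.
\item[(L2)] $L$ is \emph{flag}: a nonempty finite set of pairwise adjacent vertices is a simplex, since pairwise comparable elements form a chain.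
\item[(L3)] The coloring $V\to\{0,1,2\}$, $v\mapsto\dim v$, is injective on every simplex of $L$.
\end{itemize}

\section{The Coxeter group and its resolutions}\label{sec:coxeter}

\subsection{The groups $W$ and $G$}

Let $\mathcal S$ be the poset of simplices of $L$, with the empty simplex $\emptyset$ included, and let $\mathcal S^+=\mathcal S\setminus\{\emptyset\}$. Put
\[
W=\langle V\mid v^2=1\ (v\in V),\ \ vw=wv\ \text{ for every edge }\{v,w\}\text{ of }L\rangle ,
\]
and let $\ell$ be the word length with respect to $V$. A word is \emph{reduced} if it has minimal length among the words for the same element. For $T\subseteq V$ let $W_T$ be the subgroup generated by $T$. Killing the generators outside $T$ respects the relations, so it defines a homomorphism from $W$ to the group with the right-angled presentation on $T$. This homomorphism is a left inverse of the evident map from that group to $W$, whose image is $W_T$. Hence $W_T$ has the right-angled presentation on $T$, and $W\to W_T$ is a retraction. Deleting the letters outside $T$ from a word of an element of $W_T$ leaves a word of the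 same element, so a reduced word of an element of $W_T$ uses only letters of $T$. In particular $W_T\cong(\mathbb Z/2)^T$ if $T\in\mathcal S$, and $W_{\{s,t\}}$ is infinite dihedral if $s\ne t$ are not adjacent.

Let $e_0,e_1,e_2$ be the standard basis of $(\mathbb Z/2)^3$, and let $G$ be the kernel of the homomorphism $W\to(\mathbb Z/2)^3$, $v\mapsto e_{\dim v}$. Its index is a power of $2$. By (L3) this homomorphism is injective on $W_T$ for every $T\in\mathcal S$, hence on every conjugate $wW_Tw^{-1}$. So $G\cap wW_Tw^{-1}=1$, that is:
\begin{equation}\label{eq:free}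
\text{$G$ acts freely on $W/W_T$ for every $T\in\mathcal S$.}
\end{equation}
Thus a resolution of the trivial module by direct sums of permutation modules $k[W/W_T]$ with $T\in\mathcal S$ is a free resolution over $kG$. We construct such resolutions, as short as possible.

We need two facts about Coxeter groups of arbitrary rank \cite[Ch.~IV, \S1]{Bourbaki}, \cite[Ch.~4]{Davis}:
\begin{itemize}
\item[(C1)] For $T\subseteq V$, each coset $wW_T$ has a unique shortest element $u$, and $\ell(ux)=\ell(u)+\ell(x)$ for $x\in W_T$.
\item[(C2)] The set of letters occurring in a reduced word depends only on the element it represents.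
\end{itemize}
Put $\mathrm{In}(w)=\{s\in V:\ell(ws)<\ell(w)\}$. All relators have even length, so $\ell(ws)=\ell(w)\pm1$, and $s\in\mathrm{In}(w)$ if and only if some reduced word of $w$ ends in $s$.

\begin{lemma}\label{lem:In}
\begin{enumerate}
\item[\textup{(a)}] Let $T\in\mathcal S$. Then $w$ is the shortest element of $wW_T$ if and only if $T\cap\mathrm{In}(w)=\emptyset$.
\item[\textup{(b)}] $\mathrm{In}(1)=\emptyset$, and for $w\ne1$ the set $\mathrm{In}(w)$ is a nonempty simplex of $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $s\in T\cap\mathrm{In}(w)$, then $ws\in wW_T$ is shorter than $w$. Conversely, suppose $w$ is not shortest, and write $w=ux$ with $u$ as in (C1) and $1\ne x\in W_T$. The last letter $s$ of a reduced word of $x$ lies in $T$, and $\ell(ws)=\ell(u)+\ell(xs)<\ell(u)+\ell(x)=\ell(w)$. So $s\in T\cap\mathrm{In}(w)$.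

(b) Clearly $\mathrm{In}(1)=\emptyset$. Let $w\ne1$. Then $\mathrm{In}(w)$ contains the last letter of any reduced word of $w$, and it is finite by (C2). Let $s\ne t$ be in $\mathrm{In}(w)$, and write $w=ux$ with $u$ shortest in $wW_{\{s,t\}}$ and $x\in W_{\{s,t\}}$. By (C1), $\ell(xs)<\ell(x)$ and $\ell(xt)<\ell(x)$, so $x$ has a reduced word ending in $s$ and another ending in $t$. In an infinite dihedral group reduced words are unique. So $s$ and $t$ are adjacent, and $\mathrm{In}(w)$ is a simplex by (L2).
\end{proof}

\subsection{The mechanism in the infinite dihedral group}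

\begin{example}\label{ex:dihedral}
For this example only, let $L$ consist of two nonadjacent vertices $s,t$, so that $W$ is infinite dihedral. Take the complex $D$ of one edge $h$ with endpoints $\{s\}$ and $\{t\}$, so $\partial h=\{t\}-\{s\}$, and label $h$ by $\emptyset$ and each endpoint by itself. Spread $D$ over $W$: for each $w\in W$ take an edge $[w,h]$ with endpoints $[w,\{s\}]$ and $[w,\{t\}]$, where $[w,\{s\}]$ depends only on the coset $wW_{\{s\}}$ and $[w,\{t\}]$ only on $wW_{\{t\}}$. Thus $[w,h]$ and $[ws,h]$ share the endpoint $[w,\{s\}]$. The result is a line, with chain complex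
\[
kW\to k[W/W_{\{s\}}]\oplus k[W/W_{\{t\}}].
\]

To see without a picture that it resolves $k$, add the elements of $W$ in order of length. We start with the edge $D$ itself, for $w=1$. Let $w\neq1$, and suppose its reduced word ends in $s$; the case of $t$ is symmetric. The vertex $[w,\{s\}]=[ws,\{s\}]$ is already present, since $ws$ is shorter, while $[w,h]$ and $[w,\{t\}]$ are new. So $w$ adds an edge together with its far endpoint, which changes no homology. In general, $w$ will add a copy of $D$ modulo the part whose labels meet $\mathrm{In}(w)$.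

What must $D$ be in general? One possible choice is the cone on the barycentric subdivision of $L$, with cone point labeled $\emptyset$; its length is $\dim L+1$. But the cone serves only to kill the reduced homology of $L$. In the present example the single edge $h$ does that. If instead $L$ is a path $s\,\text{--}\,u\,\text{--}\,t$, nothing has to be killed, and the subdivided path has length $1$ where its cone has length $2$. This saving is what we exploit over fields.
\end{example}

\subsection{Labeled complexes}

Let $k$ be a commutative ring. A \emph{labeled complex} over $k$ is a chain complex $D$ of free $k$-modules in degrees $\ge0$, with chosen bases, together with an augmentation $D_0\to k$ that sends each basis element to $1$ and vanishes on $\partial D_1$, and a label $\tau(b)\in\mathcal S$ for each basis element $b$, such that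
\begin{equation}\label{eq:label}
\tau(b)\subseteq\tau(b')\quad\text{whenever $b'$ occurs in $\partial b$ with nonzero coefficient.}
\end{equation}
Labels record stabilizers. Define the complex of $kW$-modules $E(D)$ by
\[
E(D)_j=\bigoplus_{b}k[W/W_{\tau(b)}]\cdot b\quad(b\text{ in the basis of }D_j).
\]
Write $[w,b]$ for the coset $wW_{\tau(b)}$ in the summand of $b$, and put $\partial[w,b]=\sum\beta_{b'}[w,b']$ if $\partial b=\sum\beta_{b'}b'$. This is well defined by \eqref{eq:label}, and $\partial^2=0$ because the coefficients are those of $\partial^2$ in $D$. The augmentation sends every $[w,b]$ of degree $0$ to $1$. For a simplex $\sigma\in\mathcal S$ let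
\[
D^\sigma=\mathrm{span}\{b:\tau(b)\cap\sigma\ne\emptyset\},
\]
which is a subcomplex by \eqref{eq:label}; in particular $D^\emptyset=0$. We say that an augmented complex \emph{resolves} $k$ if it is exact in positive degrees and its $H_0$ is mapped isomorphically to $k$.

\begin{lemma}\label{lem:resolution}
Suppose that $D$ resolves $k$ and that $D^\sigma$ resolves $k$ for every nonempty simplex $\sigma$ of $L$. Then $E(D)$ is a resolution of the trivial $kW$-module $k$.
\end{lemma}

\begin{proof}
Let $E=E(D)$, and let $E^{(n)}$ be the span of those $[w,b]$ whose coset $wW_{\tau(b)}$ contains an element of length at most $n$; so $E^{(-1)}=0$. By \eqref{eq:label} the differential only enlarges cosets, so $E^{(n)}$ is a subcomplex; clearly $E=\bigcup_nE^{(n)}$.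

The quotient $E^{(n)}/E^{(n-1)}$ has as basis the $[w,b]$ whose coset has shortest element of length exactly $n$. Represent each by that shortest element. By Lemma~\ref{lem:In}(a) the basis consists of the pairs $(w,b)$ with $\ell(w)=n$ and $\tau(b)\cap\mathrm{In}(w)=\emptyset$. In the boundary of $[w,b]$, a term $[w,b']$ with $\tau(b')\cap\mathrm{In}(w)=\emptyset$ is again represented by $w$, and a term with $\tau(b')\cap\mathrm{In}(w)\ne\emptyset$ lies in $E^{(n-1)}$. Hence
\[
E^{(n)}/E^{(n-1)}\cong\bigoplus_{\ell(w)=n}D/D^{\mathrm{In}(w)} .
\]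
For $n=0$ this says $E^{(0)}=D$. For $n\ge1$ each $\sigma=\mathrm{In}(w)$ is a nonempty simplex by Lemma~\ref{lem:In}(b). The inclusion $D^\sigma\to D$ is compatible with the augmentations, hence a homology isomorphism, and $D/D^{\sigma}$ is acyclic. So $D=E^{(0)}\to E^{(n)}$ is a homology isomorphism for all $n$. Passing to the union, so is $D\to E$. Since it is compatible with the augmentations, $E$ resolves $k$.
\end{proof}

\subsection{Two chambers}

For a poset $Q$ let $|Q|$ be its order complex, whose simplices are the finite nonempty chains. Thus $|\mathcal S^+|$ is the barycentric subdivision of $L$, and $|\mathcal S|$ is the cone on it with cone point $\emptyset$. Label a chain $c=(T_0\subsetneq\dots\subsetneq T_j)$ by its minimum, $\tau(c)=T_0$. Removing elements from a chain can only enlarge the minimum, so \eqref{eq:label} holds for the simplicial chain complexes of $|\mathcal S|$ and $|\mathcal S^+|$. We use two labeled complexes.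

\begin{itemize}
\item[(I)] \emph{The cone.} $k$ is any commutative ring and $D=C_*(|\mathcal S|;k)$. It has length $3$.
\item[(II)] \emph{The economical chamber.} $k$ is a field and $D$ is $C_*(|\mathcal S^+|;k)$ with a copy of the vector space $H:=H_1(L;k)$ added in degree $2$. Choose a $k$-linear section $z:H\to Z_1(|\mathcal S^+|;k)$ of the projection from cycles to homology, and put $\partial h=z(h)$ for $h\in H$. Choose a basis of $H$ and label its elements by $\emptyset$, so that \eqref{eq:label} holds trivially for them. This complex has length $2$.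
\end{itemize}

\begin{proposition}\label{prop:resolutions}
In both cases $E(D)$ is a resolution of the trivial $kW$-module $k$.
\end{proposition}

\begin{proof}
We check the hypotheses of Lemma~\ref{lem:resolution}.

\emph{$D$ resolves $k$.} In case (I), $|\mathcal S|$ is a cone. In case (II), let $Z_1$ and $B_1$ be the $1$-cycles and $1$-boundaries of $C_*(|\mathcal S^+|;k)$. First, $H_0(D)=H_0(L;k)=k$ because $L$ is connected and $D_1,D_0$ are unchanged. Next, $H_1(D)=0$ because $Z_1=B_1+z(H)$. Finally, if $c\in C_2(|\mathcal S^+|;k)$ and $h\in H$ satisfy $\partial c+z(h)=0$, then the class of $z(h)$, which is $h$, vanishes. So $h=0$ and $\partial c=0$, whence $c=0$ because $H_2(L;k)=0$ and there are no $3$-simplices. Thus $H_2(D)=0$.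

\emph{$D^\sigma$ resolves $k$ for each nonempty simplex $\sigma$.} The elements of $H$ do not contribute to $D^\sigma$, since $\emptyset\cap\sigma=\emptyset$. A chain has its minimum meeting $\sigma$ if and only if all its members meet $\sigma$. So in both cases $D^\sigma$ is the chain complex of the order complex of
\[
Q_\sigma=\{T\in\mathcal S:T\cap\sigma\ne\emptyset\}.
\]
The map $f(T)=T\cap\sigma$ is an order-preserving map of $Q_\sigma$ to itself with $T\supseteq f(T)\subseteq\sigma$. Order-preserving maps $g,g'$ with $g(T)\subseteq g'(T)$ for all $T$ induce homotopic maps of order complexes. So the identity is homotopic to $f$, and $f$ to the constant map at $\sigma\in Q_\sigma$. Hence $|Q_\sigma|$ is contractible.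
\end{proof}

Two hypotheses make the short complex (II) possible: $L$ has no homology in its top degree, and $H_1(L;k)$ has a basis. Over $\mathbb Z$ the second fails, since $H_1(L;\mathbb Z)\cong\mathbb Q$ is not free. One could instead add a free resolution of $\mathbb Q$ in degrees $2$ and $3$, but the length would again be $3$. The next section shows that length $3$ cannot be avoided.

\section{The cohomology of $G$ and the proof of Theorem \ref{thm:A}}\label{sec:cohomology}

\begin{proposition}\label{prop:upper}
$\mathrm{cd}_kG\le2$ for every field $k$, and $\mathrm{cd}_{\mathbb Z}G\le3$.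
\end{proposition}

\begin{proof}
By \eqref{eq:free}, each $k[W/W_T]$ with $T\in\mathcal S$ is a free $kG$-module. So, by Proposition~\ref{prop:resolutions}, $E(D)$ restricts to a $kG$-free resolution of $k$, of length $2$ in case (II), and of length $3$ in case (I) with $k=\mathbb Z$.
\end{proof}

For the lower bound we compute cohomology of $W$ first and then restrict to $G$. We invert $2$, so that the modules in the resolution (I) become projective over $W$. The action on the coefficients has to be chosen with care. For the trivial action, $W$-maps from the resolution into the coefficients are all the cochains on the contractible complex $|\mathcal S|$, and no positive-degree cohomology remains. To see $L$, we want coefficients without nonzero invariants under the nontrivial stabilizers; then only the cochains of $|\mathcal S|$ relative to $|\mathcal S^+|$ survive. Letting the generators act by $-1$ has this effect.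

\begin{proposition}\label{prop:lower}
$H^3(G,\mathbb Z[1/2])\ne0$ for trivial coefficients.
\end{proposition}

\begin{proof}
Let $R=\mathbb Z[1/2]$, and let $A$ be the $W$-module $R$ on which each $v\in V$ acts as $-1$. The character $v\mapsto-1$ factors through $W\to(\mathbb Z/2)^3$. So $G$ acts trivially on $A$.

Let $E=E(D)$ be the resolution (I) over $k=R$. For $T\in\mathcal S$ the group $W_T$ is a finite $2$-group, so the trivial module $R$ is projective over $RW_T$, and the induced module $R[W/W_T]$ is projective over $RW$. Hence $H^*(W,A)=\mathrm{Ext}^*_{RW}(R,A)$ is the cohomology of $\mathrm{Hom}_{RW}(E,A)$.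

Evaluation at the coset $W_T$ gives $\mathrm{Hom}_{RW}(R[W/W_T],A)\cong A^{W_T}$. This is $A$ for $T=\emptyset$. It is $0$ for $T\ne\emptyset$, because a vertex of $T$ acts as $-1$ and $A$ has no $2$-torsion. So a cochain $\varphi\in\mathrm{Hom}_{RW}(E,A)$ is given by arbitrary values $\varphi([1,c])\in R$ on the chains $c$ with minimum $\emptyset$, and it vanishes on all $[w,c]$ with $c$ in $|\mathcal S^+|$. Its coboundary takes the value $\varphi(\partial[1,c])$ on $[1,c]$, with $\partial[1,c]$ computed as $\partial c$ in $|\mathcal S|$. Thus $\mathrm{Hom}_{RW}(E,A)$ is the complex of simplicial cochains of $|\mathcal S|$ that vanish on $|\mathcal S^+|$. As $|\mathcal S|$ is contractible,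
\[
H^3(W,A)\cong H^3(|\mathcal S|,|\mathcal S^+|;R)\cong H^2(|\mathcal S^+|;R)\cong H^2(L;\mathbb Z[1/2])\ne0
\]
by (L1).

Restriction $H^3(W,A)\to H^3(G,A)$ followed by corestriction is multiplication by $|W:G|$. This is a power of $2$, hence invertible on $H^3(W,A)$. So restriction is injective, and $H^3(G,A)=H^3(G,\mathbb Z[1/2])\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Propositions~\ref{prop:upper} and~\ref{prop:lower} give $\mathrm{cd}_kG\le2$ for every field $k$ and $\mathrm{cd}_{\mathbb Z}G=3$. A group of finite cohomological dimension over $\mathbb Z$ is torsion-free, because a nontrivial finite cyclic subgroup would have infinite cohomological dimension. Corollary~\ref{cor:criterion} with $n=3$ gives $\mathrm{spli}\,G=\underline{\mathrm{cd}}\,G=3\ne\underline{\mathrm{cd}}\,G+1$.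
\end{proof}

\section{The range of the failure}\label{sec:range}

To treat groups with torsion we compare a group with its subgroups of finite index. This is the one place where a proof uses the known inequality \eqref{eq:known}.

\begin{lemma}\label{lem:index}
Let $H\le\Gamma$ have finite index, with $\mathrm{cd}_{\mathbb Z}H=n<\infty$. Then $\underline{\mathrm{cd}}\,\Gamma=\underline{\mathrm{cd}}\,H=n$ and $\mathrm{spli}\,\Gamma=\mathrm{spli}\,H$.
\end{lemma}

\begin{proof}
Since the index is finite, every free $\mathbb Z\Gamma$-module has the form $F=\mathbb Z\Gamma\otimes_{\mathbb ZH}F'\cong\mathrm{Hom}_{\mathbb ZH}(\mathbb Z\Gamma,F')$ with $F'$ free over $\mathbb ZH$, and every such $F'$ occurs. Hence, for all $\Gamma$-modules $M$,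
\begin{equation}\label{eq:shapiro}
\mathrm{Ext}^i_{\mathbb Z\Gamma}(M,F)\cong\mathrm{Ext}^i_{\mathbb ZH}(M,F').
\end{equation}

\emph{$\underline{\mathrm{cd}}$.} By Lemma~\ref{lem:finitecd}, $\underline{\mathrm{cd}}\,H=n$, and its proof gives a free $F'$ with $H^n(H,F')\ne0$. If $M$ is $\mathbb Z$-free, \eqref{eq:shapiro} vanishes for $i>n$; and for $M=\mathbb Z$, $i=n$ and this $F'$ it is nonzero. So $\underline{\mathrm{cd}}\,\Gamma=n$.

\emph{$\mathrm{spli}\,\Gamma\le\mathrm{spli}\,H$.} By \eqref{eq:known}, $\mathrm{spli}\,\Gamma\le n+1<\infty$. Let $I\ne0$ be an injective $\mathbb Z\Gamma$-module, and let $d=\mathrm{pd}\,I<\infty$. The nonzero functor $\mathrm{Ext}^d_{\mathbb Z\Gamma}(I,-)$ is right exact, so it is nonzero on some free $F$, and $\mathrm{Ext}^d_{\mathbb ZH}(I,F')\ne0$ by \eqref{eq:shapiro}. Restriction to $H$ has the exact left adjoint $\mathbb Z\Gamma\otimes_{\mathbb ZH}-$, so $I$ is injective over $\mathbb ZH$ and $d\le\mathrm{spli}\,H$.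

\emph{$\mathrm{spli}\,H\le\mathrm{spli}\,\Gamma$.} Let $J$ be an injective $\mathbb ZH$-module. The coinduced module $\mathrm{Hom}_{\mathbb ZH}(\mathbb Z\Gamma,J)$ is injective over $\mathbb Z\Gamma$. The decomposition $\mathbb Z\Gamma=\mathbb ZH\oplus\mathbb Z[\Gamma\setminus H]$ of $H$-$H$-bimodules, where $\Gamma\setminus H$ is the set-theoretic complement, shows that it has $J$ as a direct summand over $\mathbb ZH$. Projective $\mathbb Z\Gamma$-modules are projective over $\mathbb ZH$, so $\mathrm{pd}_{\mathbb ZH}J\le\mathrm{spli}\,\Gamma$.
\end{proof}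

\begin{proof}[Proof of Theorem \ref{thm:B}\textup{(3)}]
Let $n=\mathrm{cd}_{\mathbb Z}\Gamma<\infty$. By Lemma~\ref{lem:finitecd}, $\underline{\mathrm{cd}}\,\Gamma=n$ and $n\le\mathrm{spli}\,\Gamma=\mathrm{gldim}\,\mathbb Z\Gamma\le n+1$. Since $\mathrm{cd}_k\Gamma\le n$ for all $k$, the maximum in (3) is finite, and the upper bound is Lemma~\ref{lem:fields}. Two lower bounds for $\mathrm{gldim}\,\mathbb Z\Gamma$ remain.

\emph{The bound from $\mathbb F_p$.} Let $m=\mathrm{cd}_{\mathbb F_p}\Gamma\le n<\infty$. The first change of rings theorem \cite[Theorem 4.3.3]{Weibel} says that if $x$ is a central nonzerodivisor in a ring $S$ and $M\ne0$ is an $S/xS$-module of finite projective dimension over $S/xS$, then $\mathrm{pd}_SM=1+\mathrm{pd}_{S/xS}M$. With $S=\mathbb Z\Gamma$, $x=p$ and $M=\mathbb F_p$ we get $\mathrm{pd}_{\mathbb Z\Gamma}\mathbb F_p=m+1$.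

\emph{The bound from $\mathbb Q$.} Let $m=\mathrm{hd}_{\mathbb Q}\Gamma$, which is at most $\mathrm{cd}_{\mathbb Q}\Gamma\le n$, and let $U$ be a $\mathbb Q\Gamma$-module with $H_m(\Gamma,U)\ne0$. Let $P\to U$ be a $\mathbb Z\Gamma$-free resolution, and let $C=\mathbb Z\otimes_{\mathbb Z\Gamma}P$, a complex of free abelian groups with $H_i(C)=H_i(\Gamma,U)$. Since $\mathrm{Hom}_{\mathbb Z\Gamma}(P,\mathbb Z)=\mathrm{Hom}_{\mathbb Z}(C,\mathbb Z)$, the universal coefficient theorem shows that $\mathrm{Ext}^{m+1}_{\mathbb Z\Gamma}(U,\mathbb Z)$ contains $\mathrm{Ext}_{\mathbb Z}(H_m(\Gamma,U),\mathbb Z)$. This is nonzero, because $H_m(\Gamma,U)$ is a nonzero $\mathbb Q$-vector space and $\mathrm{Ext}_{\mathbb Z}(\mathbb Q,\mathbb Z)\ne0$ by Lemma~\ref{lem:Y}(iii). So $\mathrm{gldim}\,\mathbb Z\Gamma\ge m+1$.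

\emph{The consequence.} If $\mathrm{spli}\,\Gamma=n+1$, the upper bound forces $\mathrm{cd}_k\Gamma=n$ for some prime field $k$. Conversely, let $\mathrm{cd}_k\Gamma=n$ for a prime field $k$. If $k=\mathbb F_p$, then $\mathrm{spli}\,\Gamma\ge n+1$. If $k=\mathbb Q$, the alternative $\mathrm{cd}_{\mathbb Q}\Gamma<\mathrm{cd}_{\mathbb Z}\Gamma$ is excluded. So $\mathrm{hd}_{\mathbb Q}\Gamma=\mathrm{cd}_{\mathbb Q}\Gamma=n$ by hypothesis, and again $\mathrm{spli}\,\Gamma\ge n+1$. Since $\mathrm{spli}\,\Gamma\le n+1$, equality holds.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}\textup{(1)}]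
Let $r=n-3\geq 0$ and $\Gamma=G\times\mathbb Z^r$ with $G$ as in Theorem~\ref{thm:A}; it is torsion-free. We add the infinite cyclic factors one at a time. For a group $\Gamma'$, a commutative ring $k$ and a generator $t$ of $\mathbb Z$, tensoring a projective resolution $P$ of $k$ over $k\Gamma'$ (over $k$) with
\[
0\to k[t,t^{-1}]\xrightarrow{\,t-1\,}k[t,t^{-1}]\to k\to0
\]
gives a projective resolution of $k$ over $k[\Gamma'\times\mathbb Z]$ that is longer by one. So $\mathrm{cd}_k(\Gamma'\times\mathbb Z)\le\mathrm{cd}_k\Gamma'+1$, and therefore $\mathrm{cd}_k\Gamma\le2+r$ for every field $k$, and $\mathrm{cd}_{\mathbb Z}\Gamma\le3+r$. Now take $k=\mathbb Z$ and the trivial module $B=\mathbb Z[1/2]$. After applying $\mathrm{Hom}_{\mathbb Z[\Gamma'\times\mathbb Z]}(-,B)$, the map $t-1$ becomes zero, so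
\[
H^{q+1}(\Gamma'\times\mathbb Z,B)\cong H^{q+1}(\Gamma',B)\oplus H^q(\Gamma',B).
\]
Hence $H^{3+r}(\Gamma,B)$ contains a copy of $H^3(G,B)\ne0$, and $\mathrm{cd}_{\mathbb Z}\Gamma=3+r=n$. Corollary~\ref{cor:criterion} gives $\mathrm{spli}\,\Gamma=\underline{\mathrm{cd}}\,\Gamma=n$.

The statement for $W$ follows from Lemma~\ref{lem:index} applied to $G\le W$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}\textup{(2)}]
Let $H\le\Gamma$ be torsion-free of finite index with $\mathrm{cd}_{\mathbb Z}H=\mathrm{vcd}\,\Gamma=n\le2$. By Lemma~\ref{lem:index} we may replace $\Gamma$ by $H$, and $\underline{\mathrm{cd}}\,H=n$. By part (3) and $\mathrm{spli}\,H\le n+1$, it suffices to show $\mathrm{cd}_{\mathbb F_p}H\ge n$ for some prime $p$.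

For $n=0$ there is nothing to prove. For $n=1$, $H\ne1$ is torsion-free, so it contains an infinite cyclic subgroup and $\mathrm{cd}_{\mathbb F_p}H\ge\mathrm{cd}_{\mathbb F_p}\mathbb Z=1$.

Let $n=2$ and suppose $\mathrm{cd}_{\mathbb F_p}H\le1$. Dunwoody's theorem \cite{Dunwoody} says that $\mathrm{cd}_SH\le1$ if and only if $H$ is the fundamental group of a graph of finite groups whose orders are invertible in $S$. With $S=\mathbb F_p$ and $H$ torsion-free, the finite groups are trivial. So $H$ is free and $\mathrm{cd}_{\mathbb Z}H\le1$, a contradiction.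

The last sentence of (2) combines this with (1), since $\underline{\mathrm{cd}}\,\Gamma=\mathrm{vcd}\,\Gamma$ for every group $\Gamma$ of finite $\mathrm{vcd}$ by Lemma~\ref{lem:index}.
\end{proof}

\begin{remark}
For groups with $\mathrm{cd}_{\mathbb Z}\Gamma=n<\infty$, part (3) leaves undecided only the case
\[
\mathrm{cd}_{\mathbb Q}\Gamma=n,\qquad \mathrm{hd}_{\mathbb Q}\Gamma<n,\qquad \mathrm{cd}_{\mathbb F_p}\Gamma<n\ \text{ for all }p .
\]
We neither show that this case occurs nor determine $\mathrm{spli}\,\Gamma$ in it.
\end{remark}

\begin{thebibliography}{9}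

\bibitem{Bourbaki}
Bourbaki, \emph{Lie}, Chapter IV, \S1.

\bibitem{Davis}
Davis, \emph{The Geometry and Topology of Coxeter Groups}.

\bibitem{DL}
Dicks and Leary, \emph{On subgroups of Coxeter groups}, 1998.

\bibitem{Dunwoody}
Dunwoody, \emph{Accessibility and groups of cohomological dimension one}, Proc. London Math. Soc. \textbf{38} (1979).

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{Source}
\emph{On Some Questions Regarding Projectivity Criteria}, \url{https://dergipark.org.tr/en/download/article-file/644913}.

\bibitem{Weibel}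
Weibel, \emph{An Introduction to Homological Algebra}.

\end{thebibliography}

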